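\title{A compact quantum group with commutative fusion rules that is not monoidally equivalent to a co-amenable one}

\begin{abstract}
We show that the compact quantum group given by the crossed product $A_o(4)\rtimes(\mathbb{Z}/2)^2$, for a suitable action on the free orthogonal quantum group $O_4^+$, has the fusion rules of $SU(2)\times(\mathbb{Z}/2)^2$ and is not monoidally equivalent to any co-amenable compact quantum group. So commutative fusion rules do not imply monoidal equivalence to a co-amenable compact quantum group. Co-amenability would force the fundamental representation to act on a space of dimension at most two, while the intertwiners encode two anticommuting unitaries for which such a space has no room. The example belongs to a family $\mathbb{G}(j)$ indexed by antilinear maps $j$ with $j^2=\pm1$. We also determine all compact quantum groups monoidally equivalent to $\mathbb{G}(j)$ and the dimensions in which their fundamental representations act.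
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A \emph{compact quantum group} in the sense of Woronowicz is a pair $\mathbb{G}=(C(\mathbb{G}),\delta)$, where $C(\mathbb{G})$ is a separable unital C$^*$-algebra and $\delta:C(\mathbb{G})\to C(\mathbb{G})\otimes C(\mathbb{G})$ is a faithful unital $*$-homomorphism such that $(\delta\otimes\mathrm{id})\delta=(\mathrm{id}\otimes\delta)\delta$ and such that the spans of $\delta(C(\mathbb{G}))(\mathbb{C}\otimes C(\mathbb{G}))$ and $\delta(C(\mathbb{G}))(C(\mathbb{G})\otimes\mathbb{C})$ are dense in $C(\mathbb{G})\otimes C(\mathbb{G})$. Tensor products of C$^*$-algebras are minimal, and inner products are linear in the second variable.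

A \emph{representation} of $\mathbb{G}$ on a finite-dimensional Hilbert space $H_v$ is a unitary $v\in B(H_v)\otimes C(\mathbb{G})$ with $(\mathrm{id}\otimes\delta)(v)=v_{12}v_{13}$; subscripts indicate the tensor factors in which an element is placed. In an orthonormal basis, $v$ is a unitary matrix $(v_{ik})$ over $C(\mathbb{G})$ with $\delta(v_{ik})=\sum_l v_{il}\otimes v_{lk}$. The tensor product of representations is $v\otimes w=v_{13}w_{23}$, and the space of \emph{intertwiners} is
\[
\mathrm{Mor}(v,w)=\{T\in B(H_v,H_w):(T\otimes1)v=w(T\otimes1)\}.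
\]
We write $v\cong w$ if $\mathrm{Mor}(v,w)$ contains a unitary, and call $v$ irreducible if $\mathrm{Mor}(v,v)=\mathbb{C}1$. All irreducible unitary representations are finite-dimensional. The set of their classes is $\mathrm{Irr}(\mathbb{G})$; we fix a representative in each class, and $\mathbf{1}=1\in B(\mathbb{C})\otimes C(\mathbb{G})$ is the trivial representation. The \emph{fusion rules} of $\mathbb{G}$ are the decompositions of the products $x\otimes y$, $x,y\in\mathrm{Irr}(\mathbb{G})$, into irreducibles. They are \emph{commutative} if $x\otimes y\cong y\otimes x$ for all $x,y\in\mathrm{Irr}(\mathbb{G})$.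

The matrix coefficients of all representations span a dense Hopf $*$-algebra $\mathrm{Pol}(\mathbb{G})\subset C(\mathbb{G})$, whose counit is given by $\varepsilon(v_{ik})=\delta_{ik}$. Let $h$ be the Haar state and $C_r(\mathbb{G})$ the image of $C(\mathbb{G})$ in the GNS representation of $h$. The quantum group $\mathbb{G}$ is \emph{co-amenable} if $\varepsilon$ extends to a bounded character of $C_r(\mathbb{G})$.

Compact quantum groups $\mathbb{G}$ and $\mathbb{G}_1$ are \emph{monoidally equivalent}, written $\mathbb{G}\sim\mathbb{G}_1$, if there are a bijection $\varphi:\mathrm{Irr}(\mathbb{G})\to\mathrm{Irr}(\mathbb{G}_1)$ and linear bijections, also denoted $\varphi$,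
\[
\mathrm{Mor}(x_1\otimes\cdots\otimes x_m,\,y_1\otimes\cdots\otimes y_n)\to\mathrm{Mor}(\varphi(x_1)\otimes\cdots\otimes\varphi(x_m),\,\varphi(y_1)\otimes\cdots\otimes\varphi(y_n))
\]
for all $m,n\ge1$ and $x_i,y_i\in\mathrm{Irr}(\mathbb{G})$, such that $\varphi(1)=1$, $\varphi(S^*)=\varphi(S)^*$, $\varphi(ST)=\varphi(S)\varphi(T)$ and $\varphi(S\otimes T)=\varphi(S)\otimes\varphi(T)$. A monoidal equivalence keeps the intertwiners together with every identity between them that is written with products, adjoints and tensor products. It forgets the Hilbert spaces: $\dim\varphi(x)$ may differ from $\dim x$. The following question is posed in \cite{Problems}.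

\medskip
\noindent\textbf{Problem.} \emph{Let $\mathbb{G}$ be a compact quantum group with commutative fusion rules. Does there exist a co-amenable compact quantum group $\mathbb{G}_1$ with $\mathbb{G}\sim\mathbb{G}_1$?}

\subsection{Three families with a positive answer}\label{sub:families}

Let $G$ be a second countable compact group, with $\delta(f)(a,b)=f(ab)$ on $C(G)$. The flip is an intertwiner from $x\otimes y$ to $y\otimes x$, so the fusion rules are commutative. Haar measure has full support, so $C_r(G)=C(G)$, and $\varepsilon$ is evaluation at the identity. Thus $G$ is co-amenable.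

Let $L$ be a countable discrete group, with $\delta(l)=l\otimes l$ on $C^*(L)$. The irreducible representations are the elements $l\in L$, and the fusion rules are the group law. Co-amenability says that the trivial character of $L$ is bounded on $C_r^*(L)$, which is amenability of $L$. Commutative fusion rules mean that $L$ is abelian; then $C_r^*(L)=C(\widehat{L})$ and $\varepsilon$ is evaluation at a point. In this family the Problem reduces to the amenability of abelian groups.

The third family shows why the Problem allows a monoidal equivalence. For an antilinear map $J$ on a finite-dimensional Hilbert space $H$, the antilinear map $J^*$ is defined by $\langle J\xi,\zeta\rangle=\langle J^*\zeta,\xi\rangle$. The linear operator $J^*J$ is positive, $\langle\xi,J^*J\xi\rangle=\|J\xi\|^2$, and $\mathrm{Tr}(J^*J)=\sum_i\|Je_i\|^2$ for an orthonormal basis $(e_i)$. Suppose that $J^2=\pm1$ and $\dim H\ge2$, and write $J=F\circ c$, where $F$ is a matrix and $c$ is complex conjugation of coordinates. Then $F\bar F=J^2$ and $\mathrm{Tr}(F^*F)=\mathrm{Tr}(J^*J)$.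 The \emph{free orthogonal quantum group} $O_J^+$ has as its algebra $C(O_J^+)=A_o(F)$, the universal unital C$^*$-algebra generated by the entries of a unitary matrix $u$ with $u=F\bar uF^{-1}$, where $\bar u=(u_{ik}^*)$; the coproduct makes $u$ a representation, the \emph{fundamental} one. For $F=1_n$ one writes $O_n^+$ and $A_o(n)$. The fusion rules of $O_J^+$ are those of $SU(2)$, hence commutative. In Example~\ref{ex:free} we check that $O_J^+$ is co-amenable only for $\dim H=2$, but that it is always monoidally equivalent to a co-amenable $O_{J'}^+$ with $J'$ acting on $\mathbb{C}^2$.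

These cases suggest a positive answer. Co-amenability gives $\dim x=\varepsilon(\chi_x)\le\|\chi_x\|_{C_r(\mathbb{G})}$ for the character $\chi_x=\sum_ix_{ii}$, and the norm on the right is controlled by the fusion rules. The Problem thus asks whether the intertwiners of $\mathbb{G}$ can always be realized on Hilbert spaces as small as this bound demands, and for $O_J^+$ they can.

\subsection{Results}\label{sub:results}

The answer to the Problem is no. Let $K\ne0$ be a finite-dimensional Hilbert space and $j:K\to K$ an antilinear bijection with $j^2=\eta\in\{1,-1\}$. Put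
\[
\tau=\mathrm{Tr}(j^*j),\qquad H=\mathbb{C}^2\otimes K,\qquad J=c\otimes j,\qquad U=\sigma_z\otimes1,\qquad X=\sigma_x\otimes1,
\]
where $\sigma_z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, $\sigma_x=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and $(c\otimes j)(a\otimes\xi)=\bar a\otimes j\xi$. Let $\Gamma=\{e,s,t,st\}\cong(\mathbb{Z}/2)^2$ act on $C(O_J^+)$ by $\alpha_s(u)=UuU^*$ and $\alpha_t(u)=XuX^*$, where we write $U$ for $U\otimes1\in B(H)\otimes C(O_J^+)$. Define $\mathbb{G}(j)$ by
\[
C(\mathbb{G}(j))=C(O_J^+)\rtimes_\alpha\Gamma,\qquad(\mathrm{id}\otimes\delta)(u)=u_{12}u_{13},\qquad\delta(s)=s\otimes s,\qquad\delta(t)=t\otimes t .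
\]
Section~\ref{sec:construction} shows that this is a compact quantum group. We call $u$ its fundamental representation.

\begin{theorem}\label{thm:main}
The compact quantum group $\mathbb{G}(j)$ has the fusion rules of $SU(2)\times(\mathbb{Z}/2)^2$; in particular they are commutative. If $\dim K\ge2$, no co-amenable compact quantum group is monoidally equivalent to $\mathbb{G}(j)$.
\end{theorem}

For $K=\mathbb{C}^2$ and $j=c$ we have $J=c$ on $\mathbb{C}^4$ and $\tau=2$, and the counterexample is $A_o(4)\rtimes(\mathbb{Z}/2)^2$. Its fusion ring is also that of the co-amenable group $SU(2)\times(\mathbb{Z}/2)^2$, so the obstruction is not visible in the fusion rules. The second theorem describes the whole monoidal equivalence class of $\mathbb{G}(j)$.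

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(i)] A compact quantum group $\mathbb{G}_1$ satisfies $\mathbb{G}_1\sim\mathbb{G}(j)$ if and only if $\mathrm{Pol}(\mathbb{G}_1)\cong\mathrm{Pol}(\mathbb{G}(j'))$ as Hopf $*$-algebras for some $(K',j')$ with $j'^2=j^2$ and $\mathrm{Tr}(j'^*j')=\mathrm{Tr}(j^*j)$.
\item[(ii)] The values of $\dim\varphi(u)$, over all monoidal equivalences $\varphi:\mathbb{G}(j)\to\mathbb{G}_1$, are exactly the following. If $\eta=1$ and $\tau=1$: only $2$. If $\eta=1$ and $\tau>1$ (then $\tau\ge2$): all $2k$ with $k$ an integer, $2\le k\le\tau$. If $\eta=-1$: all $2k$ with $k$ even, $2\le k\le\tau$.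
\item[(iii)] If $\tau=2$, every $\mathbb{G}_1\sim\mathbb{G}(j)$ satisfies $\mathrm{Pol}(\mathbb{G}_1)\cong\mathrm{Pol}(\mathbb{G}(j))$.
\item[(iv)] The following are equivalent: $\mathbb{G}(j)$ is monoidally equivalent to a co-amenable compact quantum group; $\mathbb{G}(j)$ is co-amenable; $\dim K=1$.
\end{enumerate}
\end{theorem}

\subsection{The obstruction for $A_o(4)$}\label{sub:idea}

Start with $O_4^+$ and a monoidal equivalence $\varphi$ from it to a co-amenable $\mathbb{G}_1$. The $SU(2)$ fusion rules force the space $H'$ of $\varphi(u)$ to have dimension at most $2$ (Lemma~\ref{lem:bound}). The invariant vector $\sum_ie_i\otimes e_i$ of $u\otimes u$ is sent to a vector $\sum_if_i\otimes J'f_i\in H'\otimes H'$, and the identities preserved by $\varphi$ give $J'^2=1$ and $\mathrm{Tr}(J'^*J')=4$. Such a $J'$ exists on $\mathbb{C}^2$, and so far nothing is wrong.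

Now compare the groups of unitaries commuting with $c$ on $\mathbb{C}^4$ and with $J'=F'c$ on $\mathbb{C}^2$. The first is the orthogonal group $O(4)$, which contains the anticommuting matrices $U$ and $X$. For the second, let $Q=J'^*J'$. It has trace $4$ and determinant $|\det F'|^2=\det(F'\overline{F'})=1$, so its eigenvalues are $2+\sqrt3$ and $2-\sqrt3$. A unitary $T$ commuting with $J'$ satisfies $\|J'T\xi\|=\|J'\xi\|$, so it commutes with $Q$ and is diagonal in the eigenbasis of $Q$. The second group is therefore abelian, and it contains no anticommuting pair. On a one-dimensional $H'$ there is no such pair either.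

A monoidal equivalence of $O_4^+$ does not notice this difference, because $U$ and $X$ are not intertwiners: $\mathrm{Mor}(u,u)=\mathbb{C}1$. The crossed product repairs this. It adjoins one-dimensional representations $s$ and $t$, and the relation $sus=UuU^*$ says precisely that $U\in\mathrm{Mor}(s\otimes u,u\otimes s)$; likewise $X\in\mathrm{Mor}(t\otimes u,u\otimes t)$. The same relations give $s\otimes u\cong u\otimes s$ and $t\otimes u\cong u\otimes t$, so the fusion rules stay commutative. The relations $UJ=JU$, $XJ=JX$ and $UX=-XU$ become identities between intertwiners, so every monoidal equivalence transports them to $H'$, where they cannot hold if $\dim H'\le2$. The value $\mathrm{Tr}(J'^*J')>2$ matters: for $c$ on $\mathbb{C}^2$ the trace is $2$, and $O(2)$ does contain $\sigma_z$ and $\sigma_x$. This is the exceptional case $\dim K=1$.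

Section~\ref{sec:prelim} collects the tools, Section~\ref{sec:coamenable} relates co-amenability to dimension, Section~\ref{sec:construction} computes the representation theory of $\mathbb{G}(j)$, and Section~\ref{sec:transport} proves Theorem~\ref{thm:main}. Sections~\ref{sec:class} and~\ref{sec:dimensions} prove Theorem~\ref{thm:class}.

\section{Representations, antilinear maps and monoidal equivalences}\label{sec:prelim}

\subsection{Standard facts}

Let $\mathbb{G}$ be a compact quantum group. A \emph{coefficient} of a representation $v$ is a linear combination of the entries $v_{ik}$. We write $x\subset v$ if there is an isometry in $\mathrm{Mor}(x,v)$. We use the following facts.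
\begin{enumerate}
\item[(F1)] The Haar state $h$ is the unique state with $(\mathrm{id}\otimes h)\delta(a)=h(a)1=(h\otimes\mathrm{id})\delta(a)$. Its GNS construction consists of a Hilbert space $L^2(\mathbb{G})$, a map $\Lambda:C(\mathbb{G})\to L^2(\mathbb{G})$ with dense range and $\langle\Lambda(a),\Lambda(b)\rangle=h(a^*b)$, and the action $a\Lambda(b)=\Lambda(ab)$. The state $h$ is faithful on $\mathrm{Pol}(\mathbb{G})$, so $\mathrm{Pol}(\mathbb{G})$ embeds in $C_r(\mathbb{G})$. We write $\|\cdot\|_r$ for the norm of $C_r(\mathbb{G})$.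
\item[(F2)] Every representation is a direct sum of irreducible ones, and the multiplicity of an irreducible $z$ in $v$ is $\dim\mathrm{Mor}(z,v)$. Hence $v\oplus w\cong v'\oplus w$ implies $v\cong v'$.
\item[(F3)] The entries $x_{ik}$, $x\in\mathrm{Irr}(\mathbb{G})$, form a basis of $\mathrm{Pol}(\mathbb{G})$. If $a,b$ are coefficients of inequivalent irreducible representations, then $h(a^*b)=0$. In particular $h$ vanishes on the coefficients of $v$ unless $\mathbf{1}\subset v$.
\item[(F4)] The matrix $\bar v=(v_{ik}^*)$ is similar to a representation $v^c$, and $(v^c)^c\cong v$. Frobenius reciprocity holds: $\mathrm{Mor}(v\otimes y,z)\cong\mathrm{Mor}(y,v^c\otimes z)$ and $\mathrm{Mor}(y\otimes v,z)\cong\mathrm{Mor}(y,z\otimes v^c)$. For irreducible $x,y$ one has $\mathbf{1}\subset x\otimes y$ if and only if $y\cong x^c$.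
\item[(F5)] The character $\chi_v=\sum_iv_{ii}$ depends only on the class of $v$, and $\chi_{v\oplus w}=\chi_v+\chi_w$, $\chi_{v\otimes w}=\chi_v\chi_w$, $\chi_{v^c}=\chi_v^*$, $h(\chi_v)=\dim\mathrm{Mor}(\mathbf{1},v)$, $\varepsilon(\chi_v)=\dim v$.
\end{enumerate}
A one-dimensional representation is a unitary $\gamma\in C(\mathbb{G})$ with $\delta(\gamma)=\gamma\otimes\gamma$. Two of them are equivalent only if they are equal, and their tensor product is their product.

The quantum groups of this paper are given by generators and relations. The next lemma verifies the axioms for them.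

\begin{lemma}\label{lem:cqg}
Let $\mathcal{A}$ be a separable unital C$^*$-algebra, $\delta:\mathcal{A}\to\mathcal{A}\otimes\mathcal{A}$ a coassociative unital $*$-homomorphism and $\varepsilon$ a character of $\mathcal{A}$ with $(\varepsilon\otimes\mathrm{id})\delta=\mathrm{id}$. Suppose that a dense self-adjoint subspace $\mathcal{A}_0$ is spanned by the entries of unitary matrices $v$ over $\mathcal{A}$ with $\delta(v_{ik})=\sum_lv_{il}\otimes v_{lk}$. Then $(\mathcal{A},\delta)$ is a compact quantum group.
\end{lemma}

\begin{proof}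
The map $\delta$ has a left inverse, so it is faithful. For $v$ as in the statement, $vv^*=1$ and $v^*v=1$ give
\[
\sum_k\delta(v_{ik})(1\otimes v_{mk}^*)=\sum_{k,l}v_{il}\otimes v_{lk}v_{mk}^*=v_{im}\otimes1,\qquad\sum_k(v_{ki}^*\otimes1)\delta(v_{km})=\sum_{k,l}v_{ki}^*v_{kl}\otimes v_{lm}=1\otimes v_{im}.
\]
Multiply the first identity on the right by $1\otimes b$: the span of $\delta(\mathcal{A})(1\otimes\mathcal{A})$ contains $a\otimes b$ for all $a\in\mathcal{A}_0$, $b\in\mathcal{A}$. Multiply the second on the left by $b\otimes1$ and take adjoints: the span of $\delta(\mathcal{A})(\mathcal{A}\otimes1)$ contains $b^*\otimes a^*$ for all such $a,b$. Since $\mathcal{A}_0^*=\mathcal{A}_0$ is dense, both spans are dense.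
\end{proof}

\subsection{Antilinear maps and invariant vectors}

A monoidal equivalence transports vectors of $H\otimes H$ that are invariant under $u\otimes u$, since these are intertwiners from $\mathbf{1}$. The following dictionary translates between such vectors and antilinear maps. For an antilinear $J$ on $H$ and an orthonormal basis $(e_i)$ put
\[
R_J=\sum_ie_i\otimes Je_i\in H\otimes H,
\]
also regarded as a map $\mathbb{C}\to H\otimes H$.

\begin{lemma}\label{lem:antilinear}
\begin{enumerate}
\item[(i)] $R_J$ does not depend on the basis, and every vector of $H\otimes H$ is $R_J$ for a unique antilinear $J$.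
\item[(ii)] $R_J^*R_J=\mathrm{Tr}(J^*J)$ and $(R_J^*\otimes1)(1\otimes R_J)=J^2$.
\item[(iii)] If $T:H\to H'$ is unitary, then $(T\otimes T)R_J=R_{TJT^*}$. For a unitary $T$ on $H$, $(T\otimes T)R_J=R_J$ if and only if $TJ=JT$.
\item[(iv)] Let $J^2=\pm1$. Then $\mathrm{Tr}(J^*J)\ge\dim H$, with equality if and only if $J^*J=1$. If $J^2=-1$, then $\dim H$ is even. If $\dim H=1$, then $J^2=1$ and $\mathrm{Tr}(J^*J)=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $e_i'=\sum_ka_{ki}e_k$ with $(a_{ki})$ unitary, then $\sum_ie_i'\otimes Je_i'=\sum_{k,l}\bigl(\sum_ia_{ki}\overline{a_{li}}\bigr)e_k\otimes Je_l=R_J$. Every vector is $\sum_ie_i\otimes\zeta_i$ with unique $\zeta_i$, and $Je_i=\zeta_i$ determines $J$.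

(ii) We have $\|R_J\|^2=\sum_i\|Je_i\|^2$. Next, $R_J^*(\xi\otimes\zeta)=\sum_i\langle e_i,\xi\rangle\langle Je_i,\zeta\rangle=\langle J\xi,\zeta\rangle$, because $J\xi=\sum_i\overline{\langle e_i,\xi\rangle}Je_i$. Hence
\[
(R_J^*\otimes1)(\xi\otimes R_J)=\sum_i\langle J\xi,e_i\rangle Je_i=J\Bigl(\sum_i\langle e_i,J\xi\rangle e_i\Bigr)=J^2\xi .
\]

(iii) The vectors $e_i'=Te_i$ form an orthonormal basis of $H'$, and $(T\otimes T)R_J=\sum_ie_i'\otimes TJT^*e_i'$. The second claim follows from the uniqueness in (i).

(iv) Let $Q=J^*J$. Since $J^{-1}=\pm J$, we get $Q^{-1}=J^{-1}(J^{-1})^*=JJ^*=JQJ^{-1}$. The eigenvalues of $Q$ are real, so $J$ maps each eigenspace of $Q$ onto the eigenspace of $JQJ^{-1}$ with the same eigenvalue. Thus $\mathrm{Tr}\,Q=\mathrm{Tr}\,Q^{-1}=\frac12\mathrm{Tr}(Q+Q^{-1})$, and $\mu+\mu^{-1}\ge2$ for $\mu>0$, with equality only for $\mu=1$. With $J=Fc$, the relation $F\bar F=-1$ gives $|\det F|^2=(-1)^{\dim H}$, so $\dim H$ is even. If $\dim H=1$, then $F$ is a scalar, and $J^2=|F|^2=\mathrm{Tr}(J^*J)$ is a positive number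 equal to $\pm1$.
\end{proof}

Let $J=Fc$ with $J^2=\pm1$ and $\dim H\ge2$, and let $w$ be a unitary matrix over a unital C$^*$-algebra $\mathcal{A}$. Since $R_J=\sum_{i,k}F_{ki}\,e_i\otimes e_k$, the relation $w_{13}w_{23}(R_J\otimes1)=R_J\otimes1$ reads $\sum_{i,k}w_{ai}F_{ki}w_{bk}=F_{ba}$ for all $a,b$. Multiplying on the left by $w_{am}^*$ and summing over $a$ gives $\sum_kw_{bk}F_{km}=\sum_aF_{ba}w_{am}^*$, that is, $wF=F\bar w$. Multiplying the latter on the left by $w_{a'm}$ and summing over $m$ recovers the former. So $C(O_J^+)$ has a basis-free universal property: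
\begin{quote}
(U)\quad for every unitary $w\in B(H)\otimes\mathcal{A}$ with $w_{13}w_{23}(R_J\otimes1)=R_J\otimes1$ there is a unique unital $*$-homomorphism $C(O_J^+)\to\mathcal{A}$ sending $u$ to $w$.
\end{quote}
Two consequences will be used. First, by Lemma~\ref{lem:antilinear}(iii), every unitary $T$ on $H$ commuting with $J$ defines a character $\pi_T$ of $C(O_J^+)$ with $(\mathrm{id}\otimes\pi_T)(u)=T$; put $\varepsilon=\pi_1$. Second, the coproduct exists, because $u_{14}$ commutes with $u_{23}$ and therefore
\begin{equation}\label{eq:coproductR}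
(u_{13}u_{14})(u_{23}u_{24})(R_J\otimes1\otimes1)=u_{13}u_{23}\,u_{14}u_{24}(R_J\otimes1\otimes1)=R_J\otimes1\otimes1 .
\end{equation}
The coefficients of the tensor powers $u^{\otimes n}$, $n\ge0$, span a subalgebra, which is self-adjoint because $\bar u=F^{-1}uF$, and hence dense. Lemma~\ref{lem:cqg} shows that $O_J^+$ is a compact quantum group.

We use two published results on $A_o(F)$.

\begin{theorem}[Banica \cite{Banica}]\label{thm:banica}
Let $F\in GL_n(\mathbb{C})$, $n\ge2$, with $F\bar F\in\mathbb{R}1$. The irreducible representations of $A_o(F)$ are pairwise inequivalent representations $u_k$, $k\ge0$, with $u_0=\mathbf{1}$, $u_1=u$ and $u_1\otimes u_k\cong u_{k-1}\oplus u_{k+1}$ for $k\ge1$.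
\end{theorem}

The recursion expresses each $u_k$ as a polynomial in $u_1$ in the fusion ring, the same polynomial as for the irreducible representation of dimension $k+1$ of $SU(2)$. Hence the Clebsch--Gordan rule holds:
\begin{equation}\label{eq:CG}
u_k\otimes u_l\cong\bigoplus_{i=0}^{\min(k,l)}u_{k+l-2i}.
\end{equation}
Also $u_k\subset u^{\otimes k}$ by induction on $k$.

\begin{theorem}[Bichon--De Rijdt--Vaes {\cite[Theorem 5.3]{BDV}}]\label{thm:bdv}
Let $F_1,F_2$ be matrices of sizes at least $2$ with $F_i\bar F_i=\pm1$. If the signs agree and $\mathrm{Tr}(F_1^*F_1)=\mathrm{Tr}(F_2^*F_2)$, then $A_o(F_1)\sim A_o(F_2)$.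
\end{theorem}

Theorem~\ref{thm:main} does not depend on Theorem~\ref{thm:bdv}. Within Theorem~\ref{thm:class} it enters only through the ``if'' part of (i), and hence through the existence statement in (ii).

\subsection{What a monoidal equivalence preserves}

A \emph{list} is a finite nonempty sequence $x=(x_1,\dots,x_m)$ of irreducible representations; in $\mathrm{Mor}(x,y)$ it stands for $x_1\otimes\cdots\otimes x_m$. Changing the representatives of $\mathrm{Irr}(\mathbb{G})$ conjugates all spaces $\mathrm{Mor}(x,y)$ by tensor products of fixed unitaries, so the relation $\sim$ does not depend on the representatives. It is an equivalence relation, since inverses and composites of monoidal equivalences are monoidal equivalences. An isomorphism of Hopf $*$-algebras $\Phi:\mathrm{Pol}(\mathbb{G})\to\mathrm{Pol}(\mathbb{G}_1)$ gives $\mathbb{G}\sim\mathbb{G}_1$: take $\varphi(x)=(\mathrm{id}\otimes\Phi)(x)$ and $\varphi(S)=S$.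

One point needs care. The lists $(x,\mathbf{1})$, $(x)$ and $(\mathbf{1},x)$ are different, and the definition does not ask $\varphi$ to respect the identifications $H_x\otimes\mathbb{C}=H_x=\mathbb{C}\otimes H_x$. An uncontrolled phase here would destroy the sign $\eta$ in $J^2=\eta$. Let $l_x\in\mathrm{Mor}(\mathbf{1}\otimes x,x)$ and $r_x\in\mathrm{Mor}(x\otimes\mathbf{1},x)$ be these identifications, and put $\iota_x=l_x^*r_x\in\mathrm{Mor}(x\otimes\mathbf{1},\mathbf{1}\otimes x)$.

\begin{lemma}\label{lem:monoidal}
Let $\varphi:\mathbb{G}\to\mathbb{G}_1$ be a monoidal equivalence.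
\begin{enumerate}
\item[(i)] $\varphi$ maps identities to identities and unitaries to unitaries, and it preserves fusion rules: if $x\otimes y\cong\bigoplus_iz_i$ with $x,y,z_i$ irreducible, then $\varphi(x)\otimes\varphi(y)\cong\bigoplus_i\varphi(z_i)$.
\item[(ii)] $\varphi(\mathbf{1})=\mathbf{1}$.
\item[(iii)] $\varphi(\iota_x)=\iota_{\varphi(x)}$ for all $x\in\mathrm{Irr}(\mathbb{G})$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) On $\mathrm{Mor}(x,x)$, $x$ a list, $\varphi$ is a surjective homomorphism of unital algebras, so it preserves the unit. Then $T^*T=1$ and $TT^*=1$ are preserved. The multiplicities $\dim\mathrm{Mor}(z,x\otimes y)$ are preserved and $\varphi$ is a bijection on irreducibles, so (F2) gives the last claim.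

(ii) By (i), $\varphi(\mathbf{1})\otimes\varphi(\mathbf{1})\cong\varphi(\mathbf{1})$. Comparing dimensions, $\varphi(\mathbf{1})$ is one-dimensional, so it is a unitary $\gamma$ with $\gamma^2=\gamma$, and $\gamma=1$.

(iii) The spaces containing $l_{\varphi(x)}$ and $r_{\varphi(x)}$ are one-dimensional, so $\varphi(l_x)=\lambda_xl_{\varphi(x)}$ and $\varphi(r_x)=\rho_xr_{\varphi(x)}$ with $|\lambda_x|=|\rho_x|=1$. In $\mathrm{Mor}(x\otimes\mathbf{1}\otimes y,x\otimes y)$ we have $r_x\otimes1_y=1_x\otimes l_y$, and the same identity holds in $\mathbb{G}_1$. Applying $\varphi$ gives $\rho_x=\lambda_y$ for all $x,y$. Hence $\varphi(\iota_x)=\overline{\lambda_x}\rho_x\,\iota_{\varphi(x)}=\iota_{\varphi(x)}$.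
\end{proof}

\section{Co-amenability and dimension under $SU(2)$ fusion rules}\label{sec:coamenable}

Let $\mathbb{G}_1$ be a compact quantum group with pairwise inequivalent irreducible representations $x_k$, $k\ge0$, such that
\begin{equation}\label{eq:recursion}
x_0=\mathbf{1},\qquad x_1\otimes x_k\cong x_{k-1}\oplus x_{k+1}\quad(k\ge1).
\end{equation}
The $x_k$ need not exhaust $\mathrm{Irr}(\mathbb{G}_1)$. Write $\chi_k$ for the character of $x_k$ and $\chi=\chi_1$. Since $\mathbf{1}\subset x_1\otimes x_1$, (F4) gives $x_1^c\cong x_1$, so $\chi=\chi^*$ by (F5). By \eqref{eq:recursion},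
\[
\chi^n=\sum_km_{n,k}\chi_k,
\]
where $m_{n,k}$ is the number of paths of length $n$ from $0$ to $k$ with steps $\pm1$ that stay in $\{0,1,2,\dots\}$. Thus $m_{n,k}\le2^n$, $m_{n,0}=0$ for odd $n$, and $m_{2n,0}$ is the Catalan number $\frac1{n+1}\binom{2n}n$.

\begin{lemma}\label{lem:bound}
Under \eqref{eq:recursion}, $\|\chi\|_r\le2$. If $\mathbb{G}_1$ is co-amenable, then $\dim x_1\le2$.
\end{lemma}

\begin{proof}
The moments $h(\chi^{2n})=m_{2n,0}\le4^n$ describe $\chi$ only at the vector $\Lambda(1)$. To bound the operator norm we prove the same growth at every vector $\Lambda(b)$ with $b\in\mathrm{Pol}(\mathbb{G}_1)$.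

Such a $b$ is a coefficient of a representation $v$, and $b^*\chi_kb$ is a coefficient of $v^c\otimes x_k\otimes v$. By (F3), $h(b^*\chi_kb)=0$ unless $\mathbf{1}\subset v^c\otimes x_k\otimes v$. By (F4),
\[
\mathrm{Mor}(\mathbf{1},v^c\otimes x_k\otimes v)\cong\mathrm{Mor}(v,x_k\otimes v)\cong\mathrm{Mor}(v\otimes v^c,x_k),
\]
and this is nonzero for finitely many $k$ only, because the $x_k$ are pairwise inequivalent. So $C_b=\sum_k|h(b^*\chi_kb)|$ is finite, and
\[
\langle\Lambda(b),\chi^{2n}\Lambda(b)\rangle=\sum_km_{2n,k}\,h(b^*\chi_kb)\le C_b4^n\qquad\text{for all }n .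
\]
Let $\mu_b$ be the spectral measure of $\chi$ at $\Lambda(b)$. For $r>2$ we get $r^{2n}\mu_b(\{|\lambda|\ge r\})\le C_b4^n$ for all $n$, so $\mu_b$ is supported in $[-2,2]$. The spectral projection of $\chi$ for $\mathbb{R}\setminus[-2,2]$ therefore vanishes on the dense subspace $\Lambda(\mathrm{Pol}(\mathbb{G}_1))$, and $\|\chi\|_r\le2$.

If $|\varepsilon(a)|\le C\|a\|_r$ for all $a$, then $|\varepsilon(a)|^n=|\varepsilon(a^n)|\le C\|a\|_r^n$ for all $n$, so $|\varepsilon(a)|\le\|a\|_r$. Hence $\dim x_1=\varepsilon(\chi)\le2$.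
\end{proof}

For free orthogonal quantum groups the bound is attained, and then the argument can be reversed.

\begin{lemma}\label{lem:dimtwo}
If $J^2=\pm1$ and $\dim H=2$, then $O_J^+$ is co-amenable.
\end{lemma}

\begin{proof}
We construct a state on $C_r(O_J^+)$ and show that it restricts to $\varepsilon$. By Theorem~\ref{thm:banica}, the $u_k$ satisfy \eqref{eq:recursion}. Let $\chi=u_{11}+u_{22}$ and let $\mu$ be its spectral measure at $\Lambda(1)$, with moments $h(\chi^n)=m_{n,0}$. It is supported in $[-2,2]$. The odd moments vanish, and a compactly supported measure is determined by its moments, so $\mu$ is symmetric. If $\mu$ is supported in $[-r,r]$, then $r^{2n}\ge m_{2n,0}\ge4^n/((n+1)(2n+1))$ for all $n$, because $\binom{2n}n$ is the largest of $2n+1$ binomial coefficients with sum $4^n$; so $r\ge2$. Therefore $2$ lies in the support of $\mu$, and hence in the spectrum of $\chi$ in $C_r(O_J^+)$. Extending the corresponding character of $C^*(1,\chi)$, we obtain a state $\omega$ on $C_r(O_J^+)$ with $\omega(u_{11})+\omega(u_{22})=2$.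

Entries of a unitary matrix are contractions, so $\omega(u_{ii})=1$ for $i=1,2$; this is where $\dim H=2$ is used. Then
\[
\omega\bigl((u_{ii}-1)^*(u_{ii}-1)\bigr)=\omega(u_{ii}^*u_{ii})-1\le0,
\]
so this quantity is $0$ and $\omega(u_{ii}^*u_{ii})=1$. From $\sum_ku_{ki}^*u_{ki}=1$ we get $\omega(u_{ki}^*u_{ki})=0$ for $k\ne i$. Thus $y=u_{ki}-\delta_{ki}$ satisfies $\omega(y^*y)=0$ for all $k,i$, and the Cauchy--Schwarz inequality $|\omega(ay)|^2\le\omega(aa^*)\omega(y^*y)$ gives $\omega(au_{ki})=\omega(a)\varepsilon(u_{ki})$ for all $a$. By induction on the length, $\omega=\varepsilon$ on words in the $u_{ki}$. These words and $1$ span $\mathrm{Pol}(O_J^+)$, since every $u_k$ is contained in $u^{\otimes k}$. So $|\varepsilon(a)|\le\|a\|_r$ on $\mathrm{Pol}(O_J^+)$, and $\varepsilon$ extends by continuity to a character of $C_r(O_J^+)$.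
\end{proof}

\begin{example}\label{ex:free}
Let $J^2=\eta=\pm1$ and $\dim H\ge2$. By Lemmas~\ref{lem:bound} and~\ref{lem:dimtwo}, $O_J^+$ is co-amenable if and only if $\dim H=2$. Since $\mathrm{Tr}(J^*J)\ge2$ by Lemma~\ref{lem:antilinear}(iv), there is $\lambda>0$ with $\lambda^2+\lambda^{-2}=\mathrm{Tr}(J^*J)$. The antilinear map $J'$ on $\mathbb{C}^2$ with $J'e_1=\lambda e_2$, $J'e_2=\eta\lambda^{-1}e_1$ has $J'^2=\eta$ and $\mathrm{Tr}(J'^*J')=\mathrm{Tr}(J^*J)$. By Theorem~\ref{thm:bdv}, $O_J^+\sim O_{J'}^+$, and $O_{J'}^+$ is co-amenable.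
\end{example}

\section{The quantum groups $\mathbb{G}(j)$}\label{sec:construction}

Let $K,j,\eta,\tau,H,J,U,X$ be as in Section~\ref{sub:results}, and put $R=R_J$. Then $J^2=\eta$ and $\mathrm{Tr}(J^*J)=2\tau$. The operators $U$ and $X$ are self-adjoint unitaries with $UX=-XU$, and they commute with $J$ because $\sigma_z$ and $\sigma_x$ are real. By Lemma~\ref{lem:antilinear}(iii),
\begin{equation}\label{eq:URXR}
(U\otimes U)R=R=(X\otimes X)R .
\end{equation}

\subsection{The crossed product}

By \eqref{eq:URXR}, the unitary $w=UuU^*$ satisfies $w_{13}w_{23}R=(U\otimes U)u_{13}u_{23}(U^*\otimes U^*)R=R$, so (U) gives an endomorphism $\alpha_s$ of $C(O_J^+)$ with $\alpha_s(u)=UuU^*$. The same argument with $X$ gives $\alpha_t$. Both are involutive because $U^2=X^2=1$. They commute because $\alpha_s\alpha_t(u)=XUu(XU)^*$ and $\alpha_t\alpha_s(u)=UXu(UX)^*$, and $UX$ and $XU$ differ by a sign. So the sign in $UX=-XU$ is invisible in the action $\alpha$ of $\Gamma$.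

Recall that the crossed product $\mathcal{A}\rtimes_\alpha\Gamma$ of a unital C$^*$-algebra by a finite group is generated by a copy of $\mathcal{A}$ and a unitary copy of $\Gamma$ with $ga=\alpha_g(a)g$, that it is universal for these data, and that each of its elements is uniquely of the form $\sum_ga_gg$ with $a_g\in\mathcal{A}$. Thus $C(\mathbb{G}(j))$ is the universal unital C$^*$-algebra generated by the entries of a unitary $u$ as in (U) and by commuting self-adjoint unitaries $s,t$ with
\begin{equation}\label{eq:covariance}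
sus=UuU^*,\qquad tut=XuX^* .
\end{equation}

\begin{proposition}\label{prop:cqg}
$\mathbb{G}(j)$ is a compact quantum group. Its Haar state is $h(\sum_ga_gg)=h_0(a_e)$, where $h_0$ is the Haar state of $O_J^+$.
\end{proposition}

\begin{proof}
The elements $u_{12}u_{13}$, $s\otimes s$, $t\otimes t$ satisfy the defining relations: the relation with $R$ is \eqref{eq:coproductR}, $s\otimes s$ and $t\otimes t$ are commuting self-adjoint unitaries, and
\[
(s\otimes s)u_{12}u_{13}(s\otimes s)=Uu_{12}U^*\,Uu_{13}U^*=Uu_{12}u_{13}U^*,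
\]
with the same computation for $t$ and $X$. So $\delta$ exists; it extends the coproduct of $O_J^+$, and coassociativity holds on the generators. The assignment $u\mapsto1$, $s,t\mapsto1$ respects the relations and defines a character $\varepsilon$ with $(\varepsilon\otimes\mathrm{id})\delta=\mathrm{id}$ on generators. The entries of the tensor products of copies of $u,s,t$ span a unital subalgebra containing the generators. It is self-adjoint since $\bar u=F^{-1}uF$, $s^*=s$, $t^*=t$, and so it is dense. The algebra is finitely generated, hence separable. Lemma~\ref{lem:cqg} applies.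

The functional $h$ in the statement is a state, because the $e$-component of $(\sum_ga_gg)^*(\sum_ga_gg)$ is $\sum_g\alpha_g^{-1}(a_g^*a_g)\ge0$. We have $\delta(ag)=\delta(a)(g\otimes g)$ with $\delta(a)\in C(O_J^+)\otimes C(O_J^+)$, and $h(bg)=0$ for $b\in C(O_J^+)$, $g\ne e$. So $(\mathrm{id}\otimes h)\delta(ag)$ and $(h\otimes\mathrm{id})\delta(ag)$ vanish for $g\ne e$ and equal $h_0(a)1$ for $g=e$. By (F1), $h$ is the Haar state.
\end{proof}

\subsection{Irreducible representations}

For a representation $v$ of $O_J^+$ and $g\in\Gamma$ put $v^g=v(1\otimes g)$. This is a representation of $\mathbb{G}(j)$ on $H_v$, namely the tensor product of $v$ with the one-dimensional representation $g$.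

\begin{lemma}\label{lem:irreps}
For representations $v,w$ of $O_J^+$ and $g,\gamma\in\Gamma$,
\begin{equation}\label{eq:mor}
\mathrm{Mor}(v^g,w^g)=\mathrm{Mor}(v,w),\qquad\mathrm{Mor}(v^g,w^\gamma)=0\quad(g\ne\gamma).
\end{equation}
The representations $u_k^g$, $k\ge0$, $g\in\Gamma$, form a complete set of pairwise inequivalent irreducible representations of $\mathbb{G}(j)$, and $\mathrm{Pol}(\mathbb{G}(j))=\bigoplus_g\mathrm{Pol}(O_J^+)g$.
\end{lemma}

\begin{proof}
Suppose $(T\otimes1)v(1\otimes g)=w(T\otimes1)(1\otimes\gamma)$ and compare components in the decomposition $\sum_ga_gg$. If $g=\gamma$, the equation is equivalent to $(T\otimes1)v=w(T\otimes1)$. If $g\ne\gamma$, it gives $(T\otimes1)v=0$, so $T=0$ as $v$ is unitary. By \eqref{eq:mor} and Theorem~\ref{thm:banica}, the $u_k^g$ are irreducible and pairwise inequivalent. Their coefficients span $\bigoplus_g\mathrm{Pol}(O_J^+)g$, which is dense in $C(\mathbb{G}(j))$. If an irreducible $z$ were inequivalent to all of them, (F3) would give $h(z_{ik}^*a)=0$ for $a$ in a dense set, hence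 $h(z_{ik}^*z_{ik})=0$, and $z=0$ by (F1); but $z$ is unitary.
\end{proof}

We write $u=u_1^e$, $s=u_0^s$, $t=u_0^t$ for the representations as well.

\subsection{Implementing the action, and the fusion rules}

To decompose $v^g\otimes w^\gamma=v_{13}\,g\,w_{23}\,\gamma$ we move $g$ to the right, which replaces $w$ by $(\mathrm{id}\otimes\alpha_g)(w)$. For $w=u$ this is a conjugate of $u$ by $U$, $X$ or $UX$. We need the corresponding unitaries for all $u_k$, and the characters $\pi_U,\pi_X$ of $C(O_J^+)$ provide them. For a representation $w$ of $O_J^+$ define unitaries on $H_w$ by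
\[
W_w(e)=1,\quad W_w(s)=(\mathrm{id}\otimes\pi_U)(w),\quad W_w(t)=(\mathrm{id}\otimes\pi_X)(w),\quad W_w(st)=W_w(s)W_w(t).
\]
For $w=u$ the map $g\mapsto W_u(g)$ is multiplicative only up to sign, and for $w=u\otimes u$ the signs cancel. To keep track, say that $w$ has \emph{parity} $p\in\{0,1\}$ if all its irreducible constituents $u_k$ have $k\equiv p\pmod2$, and put
\[
\kappa_0=1,\qquad\kappa_1(s^at^b,s^{a'}t^{b'})=(-1)^{ba'}\qquad(a,b,a',b'\in\{0,1\}).
\]

\begin{lemma}\label{lem:W}
Let $v,w$ be representations of $O_J^+$ and $g,\gamma\in\Gamma$.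
\begin{enumerate}
\item[(a)] $TW_v(g)=W_w(g)T$ for $T\in\mathrm{Mor}(v,w)$, and $W_{v\otimes w}(g)=W_v(g)\otimes W_w(g)$.
\item[(b)] If $w$ has parity $p$, then $W_w(g)W_w(\gamma)=\kappa_p(g,\gamma)W_w(g\gamma)$.
\item[(c)] If $w$ has a parity, then $(\mathrm{id}\otimes\alpha_g)(w)=W_w(g)\,w\,W_w(g)^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $g=s$ apply $\mathrm{id}\otimes\pi_U$ to $(T\otimes1)v=w(T\otimes1)$, and apply the character $\pi_U$ in the third leg of $v_{13}w_{23}$. For $g=t$ use $\pi_X$; the case $g=st$ follows by taking products.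

(b) For $w=u$ we have $W_u(s^at^b)=U^aX^b$, and $U^aX^bU^{a'}X^{b'}=(-1)^{ba'}U^{a+a'}X^{b+b'}$ with $U^2=X^2=1$. By (a), $W_{u^{\otimes k}}(g)=W_u(g)^{\otimes k}$, so the identity holds for $u^{\otimes k}$ with the sign $\kappa_1^k=\kappa_p$, where $p\equiv k\pmod 2$; for $k=0$ all operators are $1$. If $T\in\mathrm{Mor}(u_k,w')$ is an isometry, (a) gives $TW_{u_k}(g)=W_{w'}(g)T$. With $w'=u^{\otimes k}$ this yields the identity for $u_k$, and with $w'=w$ it yields the identity on each irreducible summand of $w$.

(c) The $*$-homomorphisms $\alpha_s$ and $(\pi_U\otimes\mathrm{id}\otimes\pi_U)(\delta\otimes\mathrm{id})\delta$ both send $u$ to $UuU$, so they agree. Since $(\delta\otimes\mathrm{id})\delta$ sends $w$ to $w_{12}w_{13}w_{14}$, we get $(\mathrm{id}\otimes\alpha_s)(w)=W_w(s)\,w\,W_w(s)$, and $W_w(s)^2=1$ by (b). The same proof with $\pi_X$ handles $g=t$. Finally $(\mathrm{id}\otimes\alpha_s\alpha_t)(w)=W_w(t)W_w(s)\,w\,W_w(s)^*W_w(t)^*$, and $W_w(t)W_w(s)=\pm W_w(st)$ by (b).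
\end{proof}

\begin{proposition}\label{prop:fusion}
For $k,l\ge0$ and $g,\gamma\in\Gamma$,
\begin{equation}\label{eq:fusion}
u_k^g\otimes u_l^\gamma\cong\bigoplus_{i=0}^{\min(k,l)}u_{k+l-2i}^{g\gamma}.
\end{equation}
\end{proposition}

\begin{proof}
Let $v=u_k$, $w=u_l$. By Lemma~\ref{lem:W}(c),
\[
v^g\otimes w^\gamma=v_{13}\,\bigl((\mathrm{id}\otimes\alpha_g)(w)\bigr)_{23}\,(g\gamma)_3=(1\otimes W_w(g))\,(v\otimes w)^{g\gamma}\,(1\otimes W_w(g)^*).
\]
So $v^g\otimes w^\gamma\cong(v\otimes w)^{g\gamma}$, and \eqref{eq:CG} with \eqref{eq:mor} gives the decomposition.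
\end{proof}

The group $\Gamma$ is isomorphic to its character group, so \eqref{eq:fusion} are the fusion rules of $SU(2)\times(\mathbb{Z}/2)^2$. The right-hand side is symmetric in $(k,g)$ and $(l,\gamma)$. This proves the first statement of Theorem~\ref{thm:main}.

\section{Transporting the relations}\label{sec:transport}

We now write every property of $(J,U,X)$ as an identity between intertwiners of $\mathbb{G}(j)$. The spaces of $\mathbf{1},s,t$ are $\mathbb{C}$, so an operator between tensor products that contain $u$ once is an operator on $H$. Consider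
\begin{gather*}
R\in\mathrm{Mor}(\mathbf{1},u\otimes u),\qquad A=U\in\mathrm{Mor}(s\otimes u,u\otimes s),\qquad B=X\in\mathrm{Mor}(t\otimes u,u\otimes t),\\
\Sigma=1\in\mathrm{Mor}(s\otimes t,t\otimes s),\qquad D_s=1\in\mathrm{Mor}(\mathbf{1},s\otimes s),\qquad D_t=1\in\mathrm{Mor}(\mathbf{1},t\otimes t).
\end{gather*}
For $A$, multiply $sus=UuU$ on the left by $U$ and on the right by $s$ to get $U(su)=(us)U$; the same works for $B$. The last three are intertwiners because $st=ts$ and $s^2=t^2=1$. All but $R$ are unitary. The following identities hold.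
\begin{enumerate}
\item[(R1)] $(R^*\otimes1_u)(1_u\otimes R)=\eta\,\iota_u$ and $R^*R=2\tau$, by Lemma~\ref{lem:antilinear}(ii).
\item[(R2)] $(1_u\otimes A)(A\otimes1_u)(1_s\otimes R)=(R\otimes1_s)\iota_s$ in $\mathrm{Mor}(s\otimes\mathbf{1},u\otimes u\otimes s)$, and the same with $(B,t)$ in place of $(A,s)$. The left side is the vector $(U\otimes U)R$, so this is \eqref{eq:URXR}.
\item[(R3)] $(A\otimes1_s)(1_s\otimes A)(D_s\otimes1_u)\iota_u=1_u\otimes D_s$ in $\mathrm{Mor}(u\otimes\mathbf{1},u\otimes s\otimes s)$, and the same with $(B,t)$. The left side is $U^2$.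
\item[(R4)] $(B\otimes1_s)(1_t\otimes A)(\Sigma\otimes1_u)=-(1_u\otimes\Sigma)(A\otimes1_t)(1_s\otimes B)$.
\end{enumerate}
Identity (R4) compares the two ways of reversing the list $(s,t,u)$ by exchanging neighbors:
\begin{gather*}
s\otimes t\otimes u\xrightarrow{\ \Sigma\otimes1\ }t\otimes s\otimes u\xrightarrow{\ 1\otimes A\ }t\otimes u\otimes s\xrightarrow{\ B\otimes1\ }u\otimes t\otimes s,\\
s\otimes t\otimes u\xrightarrow{\ 1\otimes B\ }s\otimes u\otimes t\xrightarrow{\ A\otimes1\ }u\otimes s\otimes t\xrightarrow{\ 1\otimes\Sigma\ }u\otimes t\otimes s .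
\end{gather*}
The first composite is $XU$ and the second is $UX$. Each of $A,B,\Sigma$ spans its intertwiner space and occurs once in each row, so the sign does not depend on how they are normalized.

\begin{proposition}\label{prop:transport}
Let $\varphi:\mathbb{G}(j)\to\mathbb{G}_1$ be a monoidal equivalence and let $\hat u=\varphi(u)$ act on $H'$. Then $\varphi(s)$ and $\varphi(t)$ are one-dimensional, given by commuting self-adjoint unitaries $\hat s,\hat t\in C(\mathbb{G}_1)$. There are a Hilbert space $K'\ne0$, an antilinear map $j'$ on $K'$ with $j'^2=\eta$ and $\mathrm{Tr}(j'^*j')=\tau$, and a unitary identification $H'=\mathbb{C}^2\otimes K'$ such that, with $J'=c\otimes j'$, $U'=\sigma_z\otimes1$ and $X'=\sigma_x\otimes1$,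
\[
R_{J'}\in\mathrm{Mor}(\mathbf{1},\hat u\otimes\hat u),\qquad\hat s\hat u\hat s=U'\hat uU'^*,\qquad\hat t\hat u\hat t=X'\hat uX'^* .
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:monoidal}, $\varphi(s)\otimes\varphi(s)\cong\mathbf{1}\cong\varphi(t)\otimes\varphi(t)$ and $\varphi(s)\otimes\varphi(t)\cong\varphi(t)\otimes\varphi(s)$. So $\varphi(s),\varphi(t)$ are one-dimensional, given by unitaries $\hat s,\hat t$ with $\hat s^2=\hat t^2=1$ and $\hat s\hat t=\hat t\hat s$. Identify their spaces with $\mathbb{C}$. Then $U'=\varphi(A)$ and $X'=\varphi(B)$ are unitaries on $H'$, the elements $\varphi(\Sigma),\varphi(D_s),\varphi(D_t)$ are scalars of modulus one, and $\varphi(R)=R_{J'}$ for a unique antilinear $J'$ on $H'$ by Lemma~\ref{lem:antilinear}(i).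

Apply $\varphi$ to (R1)--(R4), using that identities and the maps $\iota$ are preserved. By Lemma~\ref{lem:antilinear}(ii), (R1) gives $J'^2=\eta$ and $\mathrm{Tr}(J'^*J')=2\tau$. Identity (R2) gives $(U'\otimes U')R_{J'}=R_{J'}=(X'\otimes X')R_{J'}$, so $U'$ and $X'$ commute with $J'$ by Lemma~\ref{lem:antilinear}(iii). In (R3) the scalars $\varphi(D_s)$, $\varphi(D_t)$ occur on both sides and cancel, so $U'^2=X'^2=1$. In (R4) the scalar $\varphi(\Sigma)$ cancels, so $X'U'=-U'X'$.

Thus $U',X'$ are anticommuting self-adjoint unitaries. Let $K'=\ker(U'-1)$, so that $K'^\perp=\ker(U'+1)$. Anticommutation shows that $X'$ maps $K'$ into $K'^\perp$ and $K'^\perp$ into $K'$, and $X'^2=1$ shows that these maps are inverse unitaries. Hence $K'\ne0$, and $e_1\otimes\xi\mapsto\xi$, $e_2\otimes\xi\mapsto X'\xi$ defines a unitary $\mathbb{C}^2\otimes K'\to H'$ under which $U'=\sigma_z\otimes1$ and $X'=\sigma_x\otimes1$. Since $J'$ commutes with $U'$, it preserves $K'$; let $j'$ be its restriction. Then $J'(e_1\otimes\xi)=e_1\otimes j'\xi$ and $J'(e_2\otimes\xi)=J'X'\xi=X'j'\xi=e_2\otimes j'\xi$,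 so $J'=c\otimes j'$. It follows that $j'^2=\eta$ and $2\,\mathrm{Tr}(j'^*j')=\mathrm{Tr}(J'^*J')=2\tau$.

Finally, $U'\in\mathrm{Mor}(\hat s\otimes\hat u,\hat u\otimes\hat s)$ means $U'\hat s\hat u=\hat u\hat sU'$. Multiplying on the left by $U'$ and on the right by $\hat s$ gives $\hat s\hat u\hat s=U'\hat uU'$. The same computation applies to $X'$ and $\hat t$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The fusion rules were computed in Proposition~\ref{prop:fusion}. Let $\dim K\ge2$, and suppose that $\varphi:\mathbb{G}(j)\to\mathbb{G}_1$ is a monoidal equivalence with $\mathbb{G}_1$ co-amenable. The representations $x_k=\varphi(u_k^e)$ are irreducible and pairwise inequivalent, and they satisfy \eqref{eq:recursion} by \eqref{eq:fusion} and Lemma~\ref{lem:monoidal}. Lemma~\ref{lem:bound} gives $\dim\varphi(u)\le2$. With $(K',j')$ from Proposition~\ref{prop:transport}, $\dim\varphi(u)=2\dim K'$, so $\dim K'=1$, and Lemma~\ref{lem:antilinear}(iv) applied to $j'$ gives $\tau=\mathrm{Tr}(j'^*j')=1$. The same lemma applied to $j$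 gives $\tau\ge\dim K\ge2$. This is a contradiction.
\end{proof}

The hypothesis $\dim K\ge2$ enters only in the last line, through $\tau\ne1$. Remark~\ref{rem:sign} shows that the sign in (R4) cannot be dispensed with.

\section{The monoidal equivalence class of $\mathbb{G}(j)$}\label{sec:class}

Call a pair $(K',j')$ \emph{admissible} if $K'\ne0$ is a finite-dimensional Hilbert space and $j'$ is an antilinear map on $K'$ with $j'^2=\eta$ and $\mathrm{Tr}(j'^*j')=\tau$. Primes denote the objects attached to $\mathbb{G}(j')$: $H',J',u',s',t',u_k',W'$. Part (i) of Theorem~\ref{thm:class} is the combination of the two propositions below with the remark, made before Lemma~\ref{lem:monoidal}, that isomorphic Hopf $*$-algebras give monoidally equivalent quantum groups.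

\begin{proposition}\label{prop:onlyif}
If $\varphi:\mathbb{G}(j)\to\mathbb{G}_1$ is a monoidal equivalence and $(K',j')$ is the admissible pair of Proposition~\ref{prop:transport}, then $\mathrm{Pol}(\mathbb{G}(j'))\cong\mathrm{Pol}(\mathbb{G}_1)$ as Hopf $*$-algebras.
\end{proposition}

\begin{proof}
Proposition~\ref{prop:transport} says that $\hat u,\hat s,\hat t$ satisfy the defining relations of $C(\mathbb{G}(j'))$. So there is a unital $*$-homomorphism $\Phi:C(\mathbb{G}(j'))\to C(\mathbb{G}_1)$ sending $u',s',t'$ to $\hat u,\hat s,\hat t$. It is compatible with the coproducts, because these generators are representations on both sides. For a representation $v$ of $\mathbb{G}(j')$, $\Phi_*(v)=(\mathrm{id}\otimes\Phi)(v)$ is then a representation of $\mathbb{G}_1$, and $\Phi_*$ respects tensor products, direct sums and equivalence. In general such a map can turn irreducible representations into reducible ones. Here this is excluded because both sides obey the same fusion rules.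

We claim that $\Phi_*(u_k'^{\,e})\cong\varphi(u_k^e)$ for all $k$. This holds for $k=0$ and $k=1$. If it holds up to $k\ge1$, then
\[
\Phi_*(u_{k+1}'^{\,e})\oplus\Phi_*(u_{k-1}'^{\,e})\cong\Phi_*(u')\otimes\Phi_*(u_k'^{\,e})\cong\varphi(u)\otimes\varphi(u_k^e)\cong\varphi(u_{k+1}^e)\oplus\varphi(u_{k-1}^e),
\]
and (F2) allows us to cancel the terms of index $k-1$. For $g=s^at^b$ both $\Phi_*(u_0'^{\,g})$ and $\varphi(u_0^g)$ are given by $\hat s^a\hat t^b$. Since $u_k^g=u_k^e\otimes u_0^g$ in both quantum groups, we obtain $\Phi_*(u_k'^{\,g})\cong\varphi(u_k^g)$ for all $k,g$. So $\Phi_*$ maps a complete set of pairwise inequivalent irreducible representations of $\mathbb{G}(j')$ bijectively onto one of $\mathbb{G}_1$. By (F3), $\Phi$ maps a basis of $\mathrm{Pol}(\mathbb{G}(j'))$ onto a basis of $\mathrm{Pol}(\mathbb{G}_1)$. A bijective unital $*$-homomorphism compatible with the coproducts preserves counit and antipode, as these are determined by the remaining structure.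
\end{proof}

\begin{proposition}\label{prop:if}
For every admissible $(K',j')$ there is a monoidal equivalence $\varphi:\mathbb{G}(j)\to\mathbb{G}(j')$ with $\varphi(u_k^g)=u_k'^{\,g}$.
\end{proposition}

\begin{proof}
We have $J'^2=J^2$, $\mathrm{Tr}(J'^*J')=2\tau=\mathrm{Tr}(J^*J)$ and $\dim H,\dim H'\ge2$. Theorem~\ref{thm:bdv} gives a monoidal equivalence $\varphi_0:O_J^+\to O_{J'}^+$. It preserves the number of irreducible summands of $x\otimes x$, which is $k+1$ for $x=u_k$ by \eqref{eq:CG}. Hence $\varphi_0(u_k)=u_k'$. To extend $\varphi_0$ we move all group elements in a tensor product to the right, which identifies intertwiners of $\mathbb{G}(j)$ with intertwiners of $O_J^+$. The point to check is that this identification is compatible with tensor products.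

\emph{Straightening.} For a list $x=(v_1^{g_1},\dots,v_m^{g_m})$ with $v_i\in\{u_k:k\ge0\}$ put
\[
|x|=v_1\otimes\cdots\otimes v_m,\qquad\deg x=g_1\cdots g_m,\qquad g_{<i}=g_1\cdots g_{i-1},\qquad V_x=\bigotimes_{i=1}^mW_{v_i}(g_{<i})^* ,
\]
with $g_{<1}=e$. Suppressing leg numbers and using $ga=\alpha_g(a)g$ and Lemma~\ref{lem:W}(c),
\[
v_1g_1v_2g_2\cdots v_mg_m=\alpha_{g_{<1}}(v_1)\,\alpha_{g_{<2}}(v_2)\cdots\alpha_{g_{<m}}(v_m)\,\deg x=V_x^*\,|x|^{\deg x}\,V_x .
\]
So $V_x$ is a unitary in $\mathrm{Mor}(x,|x|^{\deg x})$, and \eqref{eq:mor} gives, for lists $x,y$,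
\[
\mathrm{Mor}(x,y)=V_y^*\,\mathrm{Mor}(|x|,|y|)\,V_x\ \text{ if }\deg x=\deg y,\qquad\mathrm{Mor}(x,y)=0\ \text{ otherwise.}
\]
The same holds in $\mathbb{G}(j')$ for the lists $x',y'$ obtained by replacing $u_k^g$ with $u_k'^{\,g}$. Define $\varphi(u_k^g)=u_k'^{\,g}$ and
\[
\varphi(V_y^*SV_x)=V_{y'}'^{\,*}\,\varphi_0(S)\,V'_{x'}\qquad(\deg x=\deg y,\ S\in\mathrm{Mor}(|x|,|y|)),
\]
and let $\varphi=0$ on the zero spaces. These maps are linear bijections. They preserve identities and adjoints because $\varphi_0$ does, and they preserve compositions because $(V_z^*S_2V_y)(V_y^*S_1V_x)=V_z^*S_2S_1V_x$; if one of the factors lies in a zero space, both sides of the required identity vanish.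

\emph{Concatenation.} Let $xz$ be the concatenation of $x$ with a list $z=(w_1^{\gamma_1},\dots,w_n^{\gamma_n})$, let $g=\deg x$, and let $p_i$ be the parity of $w_i$. By definition $V_{xz}=V_x\otimes\bigotimes_iW_{w_i}(g\gamma_{<i})^*$. Lemma~\ref{lem:W}(b) and the commutativity of $\Gamma$ give $W_{w_i}(g\gamma_{<i})^*=\kappa_{p_i}(\gamma_{<i},g)\,W_{w_i}(g)^*W_{w_i}(\gamma_{<i})^*$. With Lemma~\ref{lem:W}(a),
\begin{equation}\label{eq:concat}
V_{xz}=\theta(g,z)\,(1\otimes W_{|z|}(g)^*)(V_x\otimes V_z),\qquad\theta(g,z)=\prod_{i=1}^n\kappa_{p_i}(\gamma_{<i},g)=\pm1 .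
\end{equation}
For instance, $x=(s)$ and $z=(t,u)$ give $V_{xz}=(UX)^*=XU$, $V_x\otimes V_z=X$, $W_{|z|}(s)^*=U$ and $\theta=-1$. So $V$ fails to be multiplicative in two ways: by the operator $W_{|z|}(g)$, which passes through intertwiners, and by a sign, which depends only on parities and group elements.

\emph{Tensor products.} Let $T=V_y^*SV_x\in\mathrm{Mor}(x,y)$ with $\deg x=\deg y=g$, and let $\tilde T=V_{\tilde z}^*\tilde SV_z\in\mathrm{Mor}(z,\tilde z)$ with $\deg z=\deg\tilde z$. By \eqref{eq:concat}, $V_x\otimes V_z=\theta(g,z)(1\otimes W_{|z|}(g))V_{xz}$ and $V_y\otimes V_{\tilde z}=\theta(g,\tilde z)(1\otimes W_{|\tilde z|}(g))V_{y\tilde z}$. By Lemma~\ref{lem:W}(a), $W_{|\tilde z|}(g)^*\tilde SW_{|z|}(g)=\tilde S$. Therefore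
\[
T\otimes\tilde T=(V_y\otimes V_{\tilde z})^*(S\otimes\tilde S)(V_x\otimes V_z)=\theta(g,z)\theta(g,\tilde z)\,V_{y\tilde z}^*(S\otimes\tilde S)V_{xz}.
\]
The same formula holds in $\mathbb{G}(j')$ with the same signs, since the primed lists have the same parities and group elements. As $\varphi_0(S\otimes\tilde S)=\varphi_0(S)\otimes\varphi_0(\tilde S)$, we get $\varphi(T\otimes\tilde T)=\varphi(T)\otimes\varphi(\tilde T)$. If $T$ or $\tilde T$ lies in a zero space, both sides are $0$.
\end{proof}

\section{Dimensions, rigidity and co-amenability}\label{sec:dimensions}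

\begin{proof}[Proof of Theorem~\ref{thm:class}(ii)]
By Proposition~\ref{prop:transport}, every monoidal equivalence $\varphi$ has $\dim\varphi(u)=2\dim K'$ for an admissible pair, and by Proposition~\ref{prop:if} every admissible pair occurs in this way. It remains to find the possible values of $k=\dim K'$.

Lemma~\ref{lem:antilinear}(iv) gives three restrictions: $k\le\tau$; $k$ is even if $\eta=-1$; and $k=1$ implies $\eta=1$ and $\tau=1$. So $\tau=1$ forces $k=1$, and $\tau>1$ forces $2\le k\le\tau$. The pair $(K,j)$ is itself admissible, so $\tau>1$ implies $\tau\ge2$. For $\eta=-1$ the restrictions leave the even $k$ with $2\le k\le\tau$.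

Conversely, for $\eta=1=\tau$ take $c$ on $\mathbb{C}$. For $2\le k\le\tau$ choose $\lambda>0$ with $\lambda^2+\lambda^{-2}=\tau-k+2$, which is possible since the right side is at least $2$. If $\eta=1$, define an antilinear $j'$ on $\mathbb{C}^k$ by
\[
j'e_1=\lambda e_2,\qquad j'e_2=\lambda^{-1}e_1,\qquad j'e_i=e_i\quad(i\ge3).
\]
If $\eta=-1$ and $k$ is even, define it by
\[
j'e_1=\lambda e_2,\qquad j'e_2=-\lambda^{-1}e_1,\qquad j'e_{2i-1}=e_{2i},\qquad j'e_{2i}=-e_{2i-1}\quad(i\ge2).
\]
In both cases $j'^2e_i=\eta e_i$ for all $i$, and $\mathrm{Tr}(j'^*j')=\sum_i\|j'e_i\|^2=\lambda^2+\lambda^{-2}+k-2=\tau$.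
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(iii)]
Let $\tau=2$. By (i) it suffices to show that $\mathrm{Pol}(\mathbb{G}(j'))\cong\mathrm{Pol}(\mathbb{G}(j))$ for every admissible $(K',j')$. By (ii), $\dim K'=2=\mathrm{Tr}(j'^*j')$, so $j'^*j'=1$ by Lemma~\ref{lem:antilinear}(iv), and $\langle j'\xi,j'\zeta\rangle=\langle j'^*j'\zeta,\xi\rangle=\langle\zeta,\xi\rangle$. We put $j'$ in a normal form that depends only on $\eta$.

Let $\eta=1$ and let $K'_{\mathbb{R}}$ be the real subspace of vectors fixed by $j'$. Every $\xi$ is $\frac12(\xi+j'\xi)+i\cdot\frac1{2i}(\xi-j'\xi)$ with both $\frac12(\xi+j'\xi)$ and $\frac1{2i}(\xi-j'\xi)$ fixed, so $K'_{\mathbb{R}}$ spans $K'$. For fixed vectors $\langle\xi,\zeta\rangle=\langle\zeta,\xi\rangle$ is real. A real orthonormal basis of $K'_{\mathbb{R}}$ is therefore an orthonormal basis of $K'$, and in it $j'=c$.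

Let $\eta=-1$ and let $f_1$ be a unit vector, $f_2=j'f_1$. Then $\langle f_1,f_2\rangle=\langle j'f_2,j'f_1\rangle=-\langle f_1,f_2\rangle$ vanishes, so $(f_1,f_2)$ is an orthonormal basis with $j'f_1=f_2$, $j'f_2=-f_1$.

The same normal form applies to $(K,j)$, so $j'=YjY^*$ for a unitary $Y:K\to K'$. Then $T=1\otimes Y$ conjugates $(J,U,X)$ to $(J',U',X')$ and $(T\otimes T)R_J=R_{J'}$ by Lemma~\ref{lem:antilinear}(iii). So $TuT^*,s,t$ satisfy the relations of $u',s',t'$, and $T^*u'T,s',t'$ satisfy those of $u,s,t$. The resulting $*$-homomorphisms are inverse to each other and compatible with the coproducts, so they restrict to an isomorphism of Hopf $*$-algebras.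
\end{proof}

For the last part we need co-amenability to pass from $O_J^+$ to the crossed product. The tool is the compression of $L^2(\mathbb{G}(j))$ to the subspace $L^2(O_J^+)$.

\begin{lemma}\label{lem:crossed}
If $O_J^+$ is co-amenable, then $\mathbb{G}(j)$ is co-amenable.
\end{lemma}

\begin{proof}
Let $y=\sum_ga_gg\in\mathrm{Pol}(\mathbb{G}(j))$, with $a_g\in\mathrm{Pol}(O_J^+)$ by Lemma~\ref{lem:irreps}. For $b,b'\in\mathrm{Pol}(O_J^+)$, Proposition~\ref{prop:cqg} gives
\[
h(b^*yb')=\sum_gh\bigl(b^*a_g\alpha_g(b')g\bigr)=h_0(b^*a_eb').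
\]
Since $h$ restricts to $h_0$, this yields $|h_0(b^*a_eb')|\le\|y\|_r\,h_0(b^*b)^{1/2}h_0(b'^*b')^{1/2}$, that is, $\|a_e\|_{C_r(O_J^+)}\le\|y\|_r$. The $e$-component of $yg^{-1}$ is $a_g$ and $g$ is unitary, so $\|a_g\|_{C_r(O_J^+)}\le\|y\|_r$ for every $g$. The counit of $O_J^+$ is contractive for the reduced norm, as in the proof of Lemma~\ref{lem:bound}. Hence $|\varepsilon(y)|=|\sum_g\varepsilon(a_g)|\le4\|y\|_r$, and $\varepsilon$ extends by continuity to a bounded character of $C_r(\mathbb{G}(j))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(iv)]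
If $\mathbb{G}(j)$ is co-amenable, it is monoidally equivalent to a co-amenable quantum group, namely itself. If it is monoidally equivalent to a co-amenable quantum group, then $\dim K=1$ by Theorem~\ref{thm:main}. If $\dim K=1$, then $\dim H=2$, so $O_J^+$ is co-amenable by Lemma~\ref{lem:dimtwo} and $\mathbb{G}(j)$ is co-amenable by Lemma~\ref{lem:crossed}.
\end{proof}

\begin{remark}\label{rem:sign}
Without the sign there is no obstruction. Let $J^2=\pm1$, $\dim H\ge2$, and let $U,X$ be \emph{commuting} self-adjoint unitaries on $H$ that commute with $J$. Section~\ref{sec:construction} uses only these properties and $UX=\pm XU$, so it applies with $\kappa_1=1$ and produces a compact quantum group $\mathbb{G}_+$ with the fusion rules \eqref{eq:fusion}. Let $\mathbb{G}'_+$ be the quantum group obtained in the same way from the map $J'$ on $\mathbb{C}^2$ of Example~\ref{ex:free} and $U'=X'=1$. The proof of Proposition~\ref{prop:if} uses only the equivalence $O_J^+\sim O_{J'}^+$, formula \eqref{eq:mor}, Lemma~\ref{lem:W} and the equality of the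 signs $\kappa_p$ on the two sides. So $\mathbb{G}_+\sim\mathbb{G}'_+$, and $\mathbb{G}'_+$ is co-amenable by Lemma~\ref{lem:dimtwo} and the proof of Lemma~\ref{lem:crossed}. The choice $U=X=1$ gives such a $\mathbb{G}_+$ for the map $J$ of Theorem~\ref{thm:main}. It is built on the same $O_J^+$ and has the same fusion rules as $\mathbb{G}(j)$, but (R4) holds in it with the opposite sign.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Banica}
Banica, C. R. Acad. Sci. Paris \textbf{322} (1996).

\bibitem{BDV}
Bichon, De Rijdt and Vaes, Comm. Math. Phys. \textbf{262} (2006).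

\bibitem{Problems}
\emph{Problems on quantum groups},
\texttt{http://www.kurims.kyoto-u.ac.jp/\textasciitilde kyodo/kokyuroku/contents/pdf/1627-01.pdf}

\end{thebibliography}
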